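\title{Integer feasibility with one promised Chv\'atal--Gomory cut is as hard as Learning With Errors}

\begin{abstract}
Suppose that the integer hull of a rational polyhedron $P=\{x:Ax\le b\}$ is obtained by adding at most $k$ rank-1 Chv\'atal--Gomory inequalities, where $k$ is a fixed constant and the inequalities are not given. We show that for every $k\ge1$ a polynomial-time algorithm deciding whether such a $P$ contains an integer point would break decisional Learning With Errors with polynomial modulus-to-noise ratio, and hence give polynomial-time quantum algorithms for worst-case GapSVP and SIVP with polynomial approximation factors. This holds already for parallelepipeds with at most one integer point, for $0/1$ polytopes with polynomially bounded data, and for the search problem on feasible instances. We also show that both answers have short certificates, so that NP-hardness under Karp reductions would imply $\mathrm{NP}=\mathrm{coNP}$, and NP-hardness under Cook reductions would refute the Even--Selman--Yacobi conjecture.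
\end{abstract}

\section{Polyhedra that are a few cuts away from their integer hull}\label{sec:intro}

Let $A\in\mathbb{Q}^{m\times d}$, $b\in\mathbb{Q}^m$ and $P=\{x\in\mathbb{R}^d:Ax\le b\}$. The \emph{integer hull} of $P$ is $P_I=\operatorname{conv}(P\cap\mathbb{Z}^d)$, and the \emph{integer feasibility problem} asks whether $P\cap\mathbb{Z}^d\ne\emptyset$; we call $(A,b)$ \emph{feasible} if so. A (rank-1) \emph{Chv\'atal--Gomory inequality} of $P$, or \emph{CG inequality}, is an inequality
\[
\lambda^\top Ax\le\lfloor\lambda^\top b\rfloor,\qquad\text{where }\lambda\in\mathbb{Q}^m_{\ge0}\text{ and }\lambda^\top A\in\mathbb{Z}^d .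
\]
At an integer point of $P$ the left side is an integer that is at most $\lambda^\top b$, so the inequality holds on $P\cap\mathbb{Z}^d$ and therefore on $P_I$. We say that $(A,b)$ \emph{satisfies the promise for $k$} if there are CG inequalities $p_i^\top x\le\delta_i$ of $P$, $i=1,\dots,t$ with $t\le k$, such that
\[
P_I=\{x\in P: p_i^\top x\le\delta_i,\ i=1,\dots,t\}.
\]
The right side always contains $P_I$. So the equation holds as soon as the right side is the convex hull of integer points of $P$, the empty set included; this is how we shall verify the promise. The least such $k$ measures how far the linear relaxation is from the integer hull, counted in single rounding steps.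

\begin{quote}
\textbf{Question.} Fix an integer $k\ge1$. Can integer feasibility be decided in polynomial time for the inputs $(A,b)$ that satisfy the promise for $k$?
\end{quote}

The input is $(A,b)$ alone: $d$ and $m$ are not fixed, and the CG inequalities are not given. Polynomial time means time polynomial in the encoding size of $(A,b)$, with a polynomial that may depend on $k$. This is a promise problem: the algorithm need not check the promise, and its behavior on other inputs is unconstrained. The question is Open Question~3 of \cite{source}, where it is stated as open even for $k=1$.

We use the following textbook facts on linear programming (LP) throughout. One can test in polynomial time whether a rational polyhedron is empty, and compute the maximum of a rational linear function over it or find that it is unbounded. If $P\neq\emptyset$ and $\mu=\max_Pp^\top x$ is finite, then by LP duality there is a rational $\lambda\ge0$ with $\lambda^\top A=p^\top$ and $\lambda^\top b=\mu$. Thus for integral $p$ the inequality $p^\top x\le\lfloor\mu\rfloor$ is a CG inequality: one slides the supporting hyperplane inward until it becomes a lattice hyperplane $p^\top x\in\mathbb{Z}$.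

There are reasons to guess that the answer is yes. For $k=0$ the promise says $P=P_I$, and the instance is feasible exactly when $P\ne\emptyset$, which LP decides. If the $k$ inequalities were given, one would add them and again use LP. And both answers have short certificates, an integer point or the $k$ cuts (Theorem~\ref{thm:np}), which makes NP-hardness implausible.

The whole difficulty is to find the cuts, and the case $k=1$ shows what kind of search this is. A nonempty $P$ is emptied by one CG inequality if and only if it lies strictly between two consecutive lattice hyperplanes, that is, $\delta<p^\top x<\delta+1$ on $P$ for some $p\in\mathbb{Z}^d$, $\delta\in\mathbb{Z}$. Indeed, if $\lambda^\top Ax\le\lfloor\lambda^\top b\rfloor$ fails on all of $P$, then $\lfloor\lambda^\top b\rfloor<\lambda^\top Ax\le\lambda^\top b<\lfloor\lambda^\top b\rfloor+1$ on $P$; conversely, if $\delta<p^\top x<\delta+1$ on $P$, then $\lfloor\max_Pp^\top x\rfloor=\delta$ and the cut $p^\top x\le\delta$ removes everything. So one looks for an integral direction $p$ in which the \emph{width} $\max_Pp^\top x-\min_Pp^\top x$ is small. For a parallelepiped $\{y:0\le x_0+Gy\le1\}$ with $G$ nonsingular, $p^\top y=(G^{-\top}p)^\top(x-x_0)$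 with $x$ ranging over the unit cube, so the width is $\|G^{-\top}p\|_1$, and a thin direction is a short vector of the lattice $G^{-\top}\mathbb{Z}^d$. Learning With Errors (LWE) is a problem in which such a short vector is present but hidden.

Our answer is no, already for $k=1$ and hence for every $k\ge1$, under the decisional LWE assumption; the threshold thus lies exactly between $k=0$ and $k=1$. An unconditional negative answer would imply $\mathrm{P}\ne\mathrm{NP}$, so some assumption is needed. We do not derive the answer from $\mathrm{P}\neq\mathrm{NP}$, and Section~\ref{sec:np} explains what stands in the way. Section~\ref{sec:results} states the hardness results, Section~\ref{sec:example} shows the construction in the plane, Section~\ref{sec:polyhedra} turns systems of congruences with a short dual vector into polyhedra that satisfy the promise, and Section~\ref{sec:reduction} produces such systems from LWE samples.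

\section{Learning With Errors and the hardness theorems}\label{sec:results}

From now on $n$ is the dimension of the LWE problem and $d$ the dimension of a polyhedron. We write $\mathbb{Z}_q=\mathbb{Z}/q\mathbb{Z}$, and ``$\bmod\ q$'' denotes reduction to $\{0,\dots,q-1\}$.

Let $q=q(n)\ge2$ be an integer and $\chi$ a distribution on $\mathbb{Z}$, which may depend on $n$. An \emph{LWE sample} for the \emph{secret} $s\in\mathbb{Z}_q^n$ is a pair $(a,\langle a,s\rangle+e\bmod q)$ with $a\in\mathbb{Z}_q^n$ uniform and an independent \emph{error} $e\sim\chi$: a random linear equation for $s$ with a slightly wrong right side. A \emph{distinguisher} $D$ receives $N$ pairs $(a_i,y_i)\in\mathbb{Z}_q^n\times\mathbb{Z}_q$, which are either independent LWE samples for one uniform secret $s$, or independent and uniform. It outputs a bit, and its \emph{advantage} is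
\[
\Pr[D=1\mid\text{LWE}]-\Pr[D=1\mid\text{uniform}].
\]

\begin{definition}\label{def:admissible}
Put $r=n+1$ and $N=\lceil r\log_2q\rceil+2n$, so that
\begin{equation}\label{eq:N}
q^r2^{-N}\le2^{-2n}.
\end{equation}
Parameters $q,E,\varepsilon,\chi$ depending on $n$ are \emph{admissible} if $q$ and $E$ are integers computable in time $\mathrm{poly}(n)$ (so $\log q\le\mathrm{poly}(n)$), $0<\varepsilon\le1/4$, and
\begin{itemize}
\item[(H1)] $N(2E+1)+1\le\varepsilon q$ for all large $n$;
\item[(H2)] $\eta:=\Pr[\,|e_i|>E\text{ for some }i\le N\,]\to0$ for independent $e_1,\dots,e_N\sim\chi$.
\end{itemize}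
\end{definition}

So $E$ bounds the errors, and the sum of all $N$ errors is small compared with $q$.

\begin{example}[concrete parameters]\label{ex:concrete}
Let $\varepsilon=1/4$, let $q$ be a prime in $[n^4,2n^4]$ (say the smallest), let $E=n$, and let $\chi$ be the rounding to the nearest integer of a centered normal variable $X$ with standard deviation $\sigma=\alpha q/\sqrt{2\pi}$, where $\alpha q=3\sqrt n$. The number $\alpha$ is the \emph{error rate}, and the modulus-to-noise ratio $1/\alpha$ is polynomial in $n$. Since $N=O(n\log n)$, the left side of (H1) is $O(n^2\log n)$ and (H1) holds. An error with $|e|>n$ requires $|X|\ge n/2$, and $\Pr[|X|\ge t]\le2e^{-t^2/(2\sigma^2)}$ with $2\sigma^2=9n/\pi$ gives $\eta\le2Ne^{-\pi n/36}\to0$. For $\varepsilon\ge n^{-\kappa}$ with a constant $\kappa$, the same computation works with a prime $q\in[n^{4+\kappa},2n^{4+\kappa}]$.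
\end{example}

\begin{quote}
\textbf{Assumption DLWE} (for given parameters). No probabilistic polynomial-time distinguisher has advantage at least $1/4$ for all large $n$.
\end{quote}

The usual form of the assumption requires negligible advantage, so DLWE is weaker. The assumption is about computation only. With unlimited time one tests whether some $s$ makes all $y_i-\langle a_i,s\rangle$ congruent to integers in $[-E,E]$. This has probability at least $1-\eta$ on LWE samples, and at most $q^n((2E+1)/q)^N\le q^n4^{-N}\le q^{n-2r}$ on uniform samples, by (H1) and \eqref{eq:N}.

\begin{theorem}\label{thm:main}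
Let $k\ge1$. If integer feasibility can be decided in polynomial time for all rational polyhedra whose integer hull is obtained by adding at most $k$ CG inequalities, then DLWE is false for all admissible parameters. Hence, under DLWE, no such algorithm exists for any $k\ge1$.
\end{theorem}

The hard instances are very special. For integers $0\le W\le N$, the \emph{hypersimplex} $\Delta(N,W)$ is $\{w\in[0,1]^N:\sum_jw_j=W\}$; we allow the cases $W=0$ and $W=N$, in which it is a point.

\begin{theorem}\label{thm:strong}
Fix admissible parameters. Call $(A,b)$, with $P\subseteq\mathbb{R}^d$, an instance of kind \textup{(a)} or \textup{(b)} if for some $n$, with $q=q(n)$ and $\varepsilon=\varepsilon(n)$, a single CG inequality $p^\top x\le\delta$ gives the integer hull, $\max_Pp^\top x-\min_Pp^\top x\le\varepsilon$ in case $P\ne\emptyset$, and, respectively: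
\begin{itemize}
\item[(a)] $P$ is a full-dimensional parallelepiped given by $2d$ inequalities, with at most one integer point, which is then a vertex of $P$;
\item[(b)] $P\subseteq[0,1]^d$ is given by linear equations and the bounds $0\le x\le1$, with integer data of absolute value at most $q$, and $P_I$ is empty or a face of $P$ that is a product of a point and hypersimplices.
\end{itemize}
If a polynomial-time algorithm decides integer feasibility on all instances of kind \textup{(a)}, or on all instances of kind \textup{(b)}, then DLWE is false for these parameters. Further:
\begin{itemize}
\item[(c)] under DLWE, no polynomial-time algorithm finds an integer point in every feasible instance of kind \textup{(a)}, or in every feasible instance of kind \textup{(b)}.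
\end{itemize}
\end{theorem}

The instances that the proof builds from LWE samples of dimension $n$ have $d=N$ in (a) and $d=(n+2)N$ in (b). Since $d\ge n$, the data in (b) are polynomially bounded in $d$ when $q$ is polynomial in $n$. Theorem~\ref{thm:strong} implies Theorem~\ref{thm:main}, because instances of either kind satisfy the promise for $k=1$ and so for every $k\ge1$.

To relate the result to worst-case problems, let $L\subset\mathbb{R}^n$ be a lattice of rank $n$ given by a basis, and let $\lambda_i(L)$ be the least radius of a Euclidean ball about $0$ that contains $i$ linearly independent vectors of $L$. GapSVP with factor $\gamma$ asks, given also a number $\rho>0$, to tell $\lambda_1(L)\le\rho$ from $\lambda_1(L)>\gamma\rho$. SIVP with factor $\gamma$ asks for $n$ linearly independent vectors of $L$ of length at most $\gamma\lambda_n(L)$. The notation $\tilde O$ hides factors polylogarithmic in $n$.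

\begin{corollary}\label{cor:lattice}
A polynomial-time algorithm as in Theorem~\ref{thm:main}, for some $k\ge1$, yields a polynomial-time quantum algorithm approximating GapSVP and SIVP in the worst case within $\tilde O(n/\alpha)=\tilde O(n^{4.5})$, where $\alpha$ is the error rate of Example~\ref{ex:concrete}.
\end{corollary}

In particular, the Question has a negative answer for every $k\ge1$ if worst-case GapSVP or SIVP with factor $\tilde O(n^{4.5})$ is hard for quantum polynomial time.

\section{One congruence in two unknowns}\label{sec:example}

Consider the congruence
\[
8x_1+10x_2\equiv\beta\pmod{13},\qquad x\in\{0,1\}^2 .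
\]
Multiplying by $u=5$ turns it into the equivalent congruence $x_1-2x_2\equiv5\beta$, whose coefficient vector $c=(1,-2)$ is short. The integer solutions therefore lie on the lines $c^\top x=5\beta+13\kappa$, $\kappa\in\mathbb{Z}$, whose values of $c^\top x$ are $13$ apart, while on the unit square $c^\top x$ only ranges over $[-2,1]$ and takes the value $-2$ only at the corner $(0,1)$. See Figure~\ref{fig:plane}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.42]
\foreach \g/\s in {-2/0,5/15} {
  \begin{scope}[xshift=\s cm]
    \draw[gray!60] (-4.5,-4.5) rectangle (8.5,4.5);
    \clip (-4.5,-4.5) rectangle (8.5,4.5);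
    \fill[gray!60] (0,0) rectangle (1,1);
    \foreach \m in {-1,0,1} {
      \draw ({\g+13*(\m)-12},-6) -- ({\g+13*(\m)+12},6);
      \foreach \y in {-5,...,5} \fill ({\g+13*(\m)+2*(\y)},\y) circle (0.15);
    }
  \end{scope}
}
\end{tikzpicture}
\caption{The unit square (gray) and the integer solutions (dots) of $8x_1+10x_2\equiv\beta\pmod{13}$, which lie on the lines $x_1-2x_2\in5\beta+13\mathbb{Z}$. Left, $\beta=10$: one line touches the square in the corner $(0,1)$, which is a solution, and the rest of the square lies strictly between two consecutive lines. Right, $\beta=1$: the whole square lies strictly between two consecutive lines.}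
\label{fig:plane}
\end{figure}

To obtain an integer feasibility problem we use coordinates in which the solutions become $\mathbb{Z}^2$. The solutions for $\beta=0$ form the lattice with basis $(2,1),(13,0)$, since $x_1-2x_2=13\kappa$ means $x=x_2(2,1)+\kappa(13,0)$. If $x_0$ is one solution for $\beta$, write $x=x_0+y_1(2,1)+y_2(13,0)$. The square becomes a parallelogram $\hat P$ in the $y$-plane, its integer points are the $0/1$ solutions of the congruence, and $y_2=(c^\top x-c^\top x_0)/13$. In each of the following cases we add $\frac1{13}$ times the inequality $x_1\le1$ and $\frac2{13}$ times the inequality $-x_2\le0$.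

\emph{The case $\beta=1$, $x_0=(5,0)$.} The inequalities are $2y_1+13y_2\le-4$ and $-y_1\le0$. They give $y_2\le-\frac4{13}$, and the CG inequality is $y_2\le-1$. But $y_2=(c^\top x-5)/13\ge-\frac7{13}$ on $\hat P$, so the cut leaves nothing.

\emph{The case $\beta=10$, $x_0=(0,1)$.} The inequalities are $2y_1+13y_2\le1$ and $-y_1\le1$. They give $y_2\le\frac3{13}$, and the CG inequality is $y_2\le0$. On $\hat P$ we have $y_2=(c^\top x+2)/13\ge0$, with equality only for $x=(0,1)$. The cut leaves the single point $y=0$, which is the integer hull.

\emph{The case $\beta=0$, $x_0=(0,0)$.} The inequalities are $2y_1+13y_2\le1$ and $-y_1\le0$, and the CG inequality $y_2\le0$ says $x_1\le2x_2$. It leaves a two-dimensional part of the square, while the only solution among the four corners is $(0,0)$. This cut does not give the integer hull.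

The third case is a warning: a short vector $c$ and a $0/1$ solution are not enough. The solution has to be the corner of the cube at which $c^\top x$ is minimal, so it has to match the sign pattern of $c$. Here $u$ can be found by trying $13$ values; with $r$ congruences modulo $q$ there are $q^r$ candidates.

\section{From congruences with a short dual vector to polyhedra}\label{sec:polyhedra}

Fix $0<\varepsilon\le1/4$. A \emph{modular instance} is a triple $(q,B,\beta)$ with $B\in\{0,\dots,q-1\}^{r\times N}$ and $\beta\in\{0,\dots,q-1\}^r$; the columns of $B$ are $B_1,\dots,B_N$. The underlying question is whether some $x\in\{0,1\}^N$ satisfies $Bx\equiv\beta\pmod q$.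

\begin{definition}\label{def:witness}
A \emph{witness} for $B$ is a pair $u\in\mathbb{Z}^r$, $c\in\mathbb{Z}^N$ with
\[
c\equiv B^\top u\pmod q,\qquad c_i\ne0\text{ for all }i,\qquad\|c\|_1\le\varepsilon q .
\]
Put $c_+=\sum_{c_i>0}c_i$ and $c_-=\sum_{c_i<0}|c_i|$, and define $z(c)\in\{0,1\}^N$ by $z(c)_i=1$ if and only if $c_i<0$. The instance $(q,B,\beta)$ is
\begin{itemize}
\item of \emph{type Y} if some witness satisfies $\beta\equiv Bz(c)\pmod q$;
\item of \emph{type N} if some witness satisfies $u^\top\beta\not\equiv v\pmod q$ for every integer $v\in[-c_-,c_+]$.
\end{itemize}
\end{definition}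

On $[0,1]^N$ we have $-c_-\le c^\top x\le c_+$. Since no $c_i$ vanishes, the minimum forces $x_i=0$ for $c_i>0$ and $x_i=1$ for $c_i<0$, so it is attained only at $z(c)$. In Section~\ref{sec:example}, $(u,c)=(5,(1,-2))$ is a witness with $\|c\|_1=3\le13/4$ and $z(c)=(0,1)$; it shows that $\beta=10$ is of type Y and $\beta=1$ of type N. An instance may be of neither type.

We shall encode a modular instance as a polyhedron in two ways. In both, some integral linear form equals $(c^\top x-\gamma)/q$ with $x$ in the unit cube, and the effect of rounding is described by one lemma.

\begin{lemma}\label{lem:cut}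
Let $(q,B,\beta)$ be of type Y or N with witness $(u,c)$, and let $\gamma\equiv u^\top\beta\pmod q$ be an integer. Let $Q\subseteq\mathbb{R}^d$, let $y\mapsto x(y)$ be a map from $Q$ to $[0,1]^N$, and let $p\in\mathbb{R}^d$ satisfy $p^\top y=(c^\top x(y)-\gamma)/q$ for all $y\in Q$. Put
\[
H=\Big\{y\in\mathbb{R}^d:\ p^\top y\le\Big\lfloor\frac{c_+-\gamma}q\Big\rfloor\Big\}.
\]
Then the values of $p^\top y$ on $Q$ lie in an interval of length $\|c\|_1/q\le\varepsilon$. For type N, $Q\cap H=\emptyset$. For type Y, $Q\cap H=\{y\in Q:x(y)=z(c)\}$.
\end{lemma}

\begin{proof}
Put $j_-=(-c_--\gamma)/q$ and $j_+=(c_+-\gamma)/q$. Then $p^\top y\in[j_-,j_+]$ on $Q$, and $j_+-j_-=\|c\|_1/q\le\varepsilon<1$.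

Type N. Suppose $y\in Q\cap H$ and put $\kappa=\lfloor j_+\rfloor$. Then $j_-\le p^\top y\le\kappa\le j_+$, so the integer $v=\gamma+q\kappa$ lies in $[-c_-,c_+]$, and $v\equiv u^\top\beta\pmod q$. This contradicts the definition of type N.

Type Y. With $z=z(c)$ we have $\gamma\equiv u^\top\beta\equiv u^\top Bz\equiv c^\top z=-c_-\pmod q$, so $j_-$ is an integer. As $j_-\le j_+<j_-+1$, we get $\lfloor j_+\rfloor=j_-$. Hence $y\in Q$ lies in $H$ if and only if $p^\top y=j_-$, that is, $c^\top x(y)=-c_-$, that is, $x(y)=z$.
\end{proof}

All parts of the definition of a witness serve the type Y case: $c\equiv B^\top u$ makes $j_-$ an integer, $\|c\|_1<q$ makes the rounding go all the way down to $j_-$, and $c_i\ne0$ makes the minimizer unique. If some $c_i$ were $0$, the cut would leave the points over a face of the cube of positive dimension, and the argument would say nothing about their integrality.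

\subsection*{Parallelepipeds}

The first encoding is the change of coordinates of Section~\ref{sec:example}. The set $\Lambda=\{x\in\mathbb{Z}^N:Bx\equiv0\pmod q\}$ is a lattice of full rank, because it contains $q\mathbb{Z}^N$. Let $G\in\mathbb{Z}^{N\times N}$ be a matrix whose columns form a basis of $\Lambda$. If $Bx\equiv\beta\pmod q$ has a solution $x_0\in\mathbb{Z}^N$, then its solutions are the points $x_0+Gy$ with $y\in\mathbb{Z}^N$, and we put
\[
\hat P=\{y\in\mathbb{R}^N:\ 0\le x_0+Gy\le1\}.
\]
This is the preimage of the unit cube under the affine bijection $y\mapsto x(y)=x_0+Gy$, so it is a full-dimensional parallelepiped given by $2N$ inequalities.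

One can decide in polynomial time whether a rational system of linear equations has an integer solution, find one if so, and compute a basis of the lattice of integer solutions of the homogeneous system \cite[Ch.~5]{schrijver}. Apply this to $Bx-qv=\beta$ in the unknowns $(x,v)\in\mathbb{Z}^{N+r}$. The projection $(x,v)\mapsto x$ maps the integer solutions of $Bx-qv=0$ bijectively onto $\Lambda$, since $x$ determines $v$; so it maps a basis to a basis. Thus $x_0$ and $G$ are computed from $(q,B,\beta)$ in polynomial time, without the witness. If there is no integer solution, $\hat P$ is undefined, and the instance is not of type Y, since otherwise $z(c)$ would be a solution.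

\begin{proposition}\label{prop:par}
Suppose that $Bx\equiv\beta\pmod q$ has an integer solution. If $(q,B,\beta)$ is of type Y with witness $(u,c)$, then $\hat P$ has exactly one integer point $\bar y$, it is a vertex, and $x(\bar y)=z(c)$. If $(q,B,\beta)$ is of type N, then $\hat P$ has no integer point. In both cases one CG inequality gives the integer hull, in a direction of width $\|c\|_1/q\le\varepsilon$.
\end{proposition}

\begin{proof}
Put $p^\top=c^\top G/q$ and $\gamma=c^\top x_0$. The columns of $G$ lie in $\Lambda$, so $c^\top G\equiv u^\top BG\equiv0\pmod q$ and $p$ is integral. Also $\gamma\equiv u^\top Bx_0\equiv u^\top\beta\pmod q$, and $p^\top y=(c^\top x(y)-\gamma)/q$ for all $y$. Take the inequality $(Gy)_i\le1-(x_0)_i$ with multiplier $c_i/q$ if $c_i>0$, and $-(Gy)_i\le(x_0)_i$ with multiplier $|c_i|/q$ if $c_i<0$. The sum is $p^\top y\le(c_+-\gamma)/q$, so the half-space $H$ of Lemma~\ref{lem:cut} is given by a CG inequality of $\hat P$. The width is exactly $\|c\|_1/q$ because $x(y)$ ranges over the whole cube.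

For type N, $\hat P\cap H=\emptyset$, so $\hat P_I=\emptyset$. For type Y, $\hat P\cap H=\{\bar y\}$, where $x(\bar y)=z(c)$. Since $z(c)$ is an integer solution of the congruence, $\bar y$ is integral, and so $\hat P_I=\{\bar y\}$. It is a vertex of $\hat P$ because $z(c)$ is a vertex of the cube.
\end{proof}

\subsection*{Polytopes in the unit cube}

The second encoding keeps the variables $x$ and the coefficients $B$, and writes the $l$th congruence as an equation $(Bx)_l-qW_l=\beta_l$ with an integer $W_l$. To stay in the unit cube we write $W_l$ in unary, as a sum of $N$ variables in $[0,1]$: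
\[
P(B,\beta)=\Big\{(x,w)\in[0,1]^N\times[0,1]^{r\times N}:\ \sum_{i=1}^NB_{li}x_i-q\sum_{j=1}^Nw_{lj}=\beta_l,\ \ l=1,\dots,r\Big\}.
\]
The data are integers of absolute value at most $q$, and the system is written down in polynomial time. The new difficulty is that fixing $x=z(c)$ no longer leaves a single point, so the fiber over $z(c)$ must itself be integral. Unary notation ensures this. A hypersimplex $\Delta(N,W)$ is nonempty and has only $0/1$ vertices: a point with two coordinates in $(0,1)$ can be moved in both directions by raising one and lowering the other, so a vertex has at most one fractional coordinate, and none because the coordinate sum is an integer. Binary notation would fail: $\{w\in[0,1]^2:w_1+2w_2=1\}$ has the vertex $(0,\frac12)$.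

\begin{proposition}\label{prop:cube}
Let $P=P(B,\beta)$. If $(q,B,\beta)$ is of type Y with witness $(u,c)$, then $P_I$ is a nonempty face of $P$ of the form $\{z(c)\}\times\prod_{l=1}^r\Delta(N,W_l)$. If $(q,B,\beta)$ is of type N, then $P_I=\emptyset$. In both cases one CG inequality gives the integer hull, and the width of $P$ in its direction is at most $\|c\|_1/q\le\varepsilon$ if $P\neq\emptyset$.
\end{proposition}

\begin{proof}
The numbers $h_i=(u^\top B_i-c_i)/q$ are integers, so
\[
\varphi(x,w)=-\sum_ih_ix_i+\sum_lu_l\sum_jw_{lj}
\]
is a linear form with integer coefficients. Inserting the definition of $h_i$ gives the identity of linear forms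
\begin{equation}\label{eq:phi}
\varphi(x,w)=-\frac1q\sum_lu_l\Big(\sum_iB_{li}x_i-q\sum_jw_{lj}\Big)+\frac1q\sum_ic_ix_i .
\end{equation}
On $P$ this reads $\varphi=(c^\top x-\gamma)/q$ with $\gamma=u^\top\beta$, so Lemma~\ref{lem:cut} applies with the projection $(x,w)\mapsto x$. Take the $l$th equation with multiplier $-u_l/q$ (an equation is a pair of opposite inequalities, so the sign is free), the bound $x_i\le1$ with multiplier $c_i/q$ if $c_i>0$, and $-x_i\le0$ with multiplier $|c_i|/q$ if $c_i<0$. By \eqref{eq:phi} the sum is $\varphi\le(c_+-\gamma)/q$, so $H$ is given by a CG inequality of $P$.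

For type N, $P\cap H=\emptyset$, so $P_I=\emptyset$. For type Y, $P\cap H$ consists of the points of $P$ with $x=z:=z(c)$. It is a face of $P$, obtained by making one of the two bounds on each $x_i$ tight. For $x=z$ the $l$th equation says $\sum_jw_{lj}=W_l$ with $W_l=((Bz)_l-\beta_l)/q$, which is an integer because $Bz\equiv\beta$. Since $0\le\beta_l\le q-1$, we have $W_l=\lfloor(Bz)_l/q\rfloor$, and $0\le(Bz)_l\le N(q-1)$ gives $W_l\in\{0,\dots,N-1\}$. Hence
\[
P\cap H=\{z\}\times\prod_{l=1}^r\Delta(N,W_l).
\]
Each factor is nonempty and is the convex hull of its $0/1$ points, so the same is true of the product. Thus $P\cap H$ is the convex hull of integer points of $P$, and $P_I=P\cap H$.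
\end{proof}

In particular no instance is of both types. For the congruence of Section~\ref{sec:example}, $P$ is given by $8x_1+10x_2-13(w_1+w_2)=\beta$ in $[0,1]^4$, we have $h=(\frac{40-1}{13},\frac{50+2}{13})=(3,4)$, and $\varphi=-3x_1-4x_2+5(w_1+w_2)$. For $\beta=10$ the cut is $\varphi\le\lfloor-\frac{49}{13}\rfloor=-4$, and it leaves the point $x=(0,1)$, $w=(0,0)$.

\section{From LWE samples to modular instances}\label{sec:reduction}

By Propositions~\ref{prop:par} and~\ref{prop:cube}, an algorithm for the promise problem tells type Y from type N. We now show that this ability breaks LWE.

View the samples $(a_i,y_i)$ as vectors in $\mathbb{Z}_q^r$, $r=n+1$. For LWE samples the vector $u=(-s,1)$ satisfies $u^\top(a_i,y_i)\equiv e_i$, so the secret and the errors are almost a witness for the matrix of samples. Three difficulties remain. First, an error may vanish, and the signs of the errors are unknown, so we could not compute $z(c)$ to form a type Y instance. Adding $E+1$ to every $y_i$ makes all entries of $c$ positive. Second, now $z(c)=0$ and the type Y instance has $\beta=0$, which anyone recognizes. Multiplying the $i$th vector by a random sign flips the sign of $c_i$, so we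 can prescribe $z(c)$ to be a random $z\in\{0,1\}^N$ without knowing $s$ or the errors. Third, on uniform samples we do not know that the instance has either type, and the output of the algorithm is then arbitrary. We therefore compare two experiments, one with the planted right side $\beta=Bz$ and one with uniform $\beta$. On LWE samples they produce types Y and N, and the algorithm tells them apart. On uniform samples no procedure at all tells them apart, by the next lemma.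

Recall that the \emph{statistical distance} of random variables $X,X'$ with values in a finite set is $\frac12\sum_\omega|\Pr[X=\omega]-\Pr[X'=\omega]|$, and that it bounds $|\Pr[T(X)=1]-\Pr[T(X')=1]|$ for every $0/1$-valued function $T$.

\begin{lemma}\label{lem:hash}
Let $B\in\mathbb{Z}_q^{r\times N}$, $z\in\{0,1\}^N$ and $\beta\in\mathbb{Z}_q^r$ be independent and uniform. The statistical distance between $(B,Bz)$ and $(B,\beta)$ is at most $\frac12\sqrt{q^r2^{-N}}\le2^{-n-1}$.
\end{lemma}

\begin{proof}
Let $\pi_B(\beta)=\Pr_z[Bz\equiv\beta]$. The distance is $\frac12\mathbb{E}_B\sum_\beta|\pi_B(\beta)-q^{-r}|$. By the Cauchy--Schwarz inequality and $\sum_\beta\pi_B(\beta)=1$,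
\[
\Big(\sum_\beta|\pi_B(\beta)-q^{-r}|\Big)^2\le q^r\sum_\beta\big(\pi_B(\beta)-q^{-r}\big)^2=q^r\sum_\beta\pi_B(\beta)^2-1 .
\]
Now $\sum_\beta\pi_B(\beta)^2$ is the probability that $Bz\equiv Bz'$ for independent uniform $z,z'$. If $z\ne z'$, then $z-z'$ has an entry $\pm1$, say the $i$th, and $B(z-z')$ is $\pm B_i$ plus a vector independent of $B_i$; so it is uniform, and $\Pr_B[Bz\equiv Bz']=q^{-r}$. As $z=z'$ has probability $2^{-N}$, we get $\mathbb{E}_B\sum_\beta\pi_B(\beta)^2\le2^{-N}+q^{-r}$. By Jensen's inequality for the square root, the distance is at most $\frac12\sqrt{q^r(2^{-N}+q^{-r})-1}=\frac12\sqrt{q^r2^{-N}}$. The last bound is \eqref{eq:N}.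
\end{proof}

The next lemma describes the matrix built from the samples.

\begin{lemma}\label{lem:plant}
Let the parameters be admissible and $n$ so large that the inequality in \textup{(H1)} holds. Given $(a_i,y_i)_{i\le N}$, choose $z\in\{0,1\}^N$ uniformly, put $\sigma_i=1-2z_i\in\{1,-1\}$, and let $B$ have the columns
\[
B_i=\sigma_i\,(a_i,\ y_i+E+1)\bmod q\ \in\{0,\dots,q-1\}^r .
\]
\begin{itemize}
\item[(i)] For LWE samples with all $|e_i|\le E$, the matrix $B$ has a witness $(u,c)$ with $z(c)=z$, $u_r=1$ and $\|c\|_1+1\le\varepsilon q$.
\item[(ii)] For uniform samples, $B$ is uniform in $\mathbb{Z}_q^{r\times N}$ and independent of $z$.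
\end{itemize}
\end{lemma}

\begin{proof}
(i) Put $u=(-s,1)$, with $s$ read in $\{0,\dots,q-1\}^n$, and $c_i=\sigma_i(e_i+E+1)$. Then $u^\top B_i\equiv\sigma_i(y_i-\langle a_i,s\rangle+E+1)\equiv c_i\pmod q$. From $1\le e_i+E+1\le2E+1$ we see that $c_i\ne0$, that $c_i<0$ exactly when $z_i=1$, and that $\|c\|_1+1\le N(2E+1)+1\le\varepsilon q$.

(ii) For each fixed $z$, the map $(a,y)\mapsto\sigma_i(a,y+E+1)$ is a bijection of $\mathbb{Z}_q^r$, so the conditional distribution of $B$ given $z$ is uniform.
\end{proof}

\begin{proposition}\label{prop:dist}
Fix admissible parameters. Let $R$ be a polynomial-time procedure with $R(q,B,\beta)=1$ on instances of type Y, $R(q,B,\beta)=0$ on instances of type N, and arbitrary $0/1$ output elsewhere. Then there is a probabilistic polynomial-time distinguisher whose advantage, for all large $n$, is at least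
\[
\frac{1-\varepsilon}2-\eta-2^{-n-2}\ \ge\ \frac14 .
\]
\end{proposition}

\begin{proof}
Form $z$ and $B$ as in Lemma~\ref{lem:plant}; this takes polynomial time because $q$ and $E$ are computable in polynomial time. Procedure $D_1$ sets $\beta=Bz\bmod q$ and outputs $R(q,B,\beta)$. Procedure $D_2$ chooses $\beta\in\mathbb{Z}_q^r$ uniformly and independently of everything else, and outputs $R(q,B,\beta)$. Let $\rho_1,\rho_2$ be the probabilities that $D_1,D_2$ output $1$ on LWE samples, and $\rho_3,\rho_4$ the corresponding probabilities on uniform samples.

On LWE samples, all $|e_i|\le E$ with probability $1-\eta$, and then there is a witness as in Lemma~\ref{lem:plant}(i). In $D_1$ we have $\beta\equiv Bz(c)$, so the instance is of type Y, and $\rho_1\ge1-\eta$. In $D_2$, the residue $u^\top\beta\bmod q$ is uniform because $u_r=1$, and the integers in $[-c_-,c_+]$ cover at most $\|c\|_1+1\le\varepsilon q$ residues. So the instance is of type N except with conditional probability at most $\varepsilon$, and $\rho_2\le\eta+\varepsilon$.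

On uniform samples, Lemmas~\ref{lem:plant}(ii) and~\ref{lem:hash} give $|\rho_3-\rho_4|\le2^{-n-1}$.

We do not know the common value near which $\rho_3$ and $\rho_4$ lie, so either procedure alone might have no advantage. Let $D$ run $D_1$ with probability $\frac12$ and output its bit, and otherwise run $D_2$ and output the complement of its bit. It outputs $1$ with probability $\frac12(\rho_1+1-\rho_2)$ on LWE samples and $\frac12(\rho_3+1-\rho_4)$ on uniform samples, so its advantage is
\[
\tfrac12\big[(\rho_1-\rho_2)-(\rho_3-\rho_4)\big]\ge\tfrac12\big[1-\varepsilon-2\eta-2^{-n-1}\big].
\]
Since $\varepsilon\le\frac14$ and $\eta\to0$ by (H2), this is at least $\frac38-o(1)$.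
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:strong} and~\ref{thm:main}]
Let $\mathcal{A}$ be an algorithm as in Theorem~\ref{thm:strong}, with a polynomial time bound on the instances on which it must be correct. We stop it when this bound is exceeded, so that it runs in polynomial time on every input; a time-out counts as the answer ``infeasible'', or as no output in (c). By Propositions~\ref{prop:par} and~\ref{prop:cube}, if a modular instance with parameters $q(n),\varepsilon(n)$ is of type Y or N, then $\hat P$ (when defined) is an instance of kind (a) and $P(B,\beta)$ is an instance of kind (b), feasible for type Y and infeasible for type N.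

\emph{Decision.} For kind (b), let $R(q,B,\beta)=1$ if and only if $\mathcal{A}$ declares $P(B,\beta)$ feasible. For kind (a), let $R=0$ if $Bx\equiv\beta$ has no integer solution, which does not happen for type Y, and otherwise let $R=1$ if and only if $\mathcal{A}$ declares $\hat P$ feasible. In both cases $R$ satisfies the hypotheses of Proposition~\ref{prop:dist}, so DLWE is false. As noted in Section~\ref{sec:results}, Theorem~\ref{thm:main} follows.

\emph{Search.} Here one experiment suffices, because the distinguisher can check whether $\mathcal{A}$ has recovered the planted vector. Form $z$, $B$ and $\beta=Bz\bmod q$ as in $D_1$. The congruence has the solution $z$, so $\hat P$ is defined. Run $\mathcal{A}$ on $\hat P$ or on $P(B,\beta)$, and let $f(B,\beta)$ be the vector $x_0+Gy$ for the output $y$, respectively the $x$-part of the output $(x,w)$; it is undefined if there is no such output. Since $x_0$ and $G$ are computed from $(q,B,\beta)$, the value $f(B,\beta)$ depends on $z$ only through $(B,\beta)$; if $\mathcal{A}$ uses coins, this holds for each fixed value of the coins. The distinguisher outputs $1$ if and only if $f(B,\beta)=z$.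

On LWE samples, with probability at least $1-\eta$ the instance is of type Y with $z(c)=z$. Then $\mathcal{A}$ finds an integer point, and by the two propositions every integer point corresponds to $x=z$. So the output is $1$ with probability at least $1-\eta$. On uniform samples $z$ is uniform and independent of $B$. Fix $B$. If $f(B,Bz)=z$, $f(B,Bz')=z'$ and $Bz\equiv Bz'$, then $z=z'$; so at most $q^r$ vectors $z$ satisfy $f(B,Bz)=z$, and $\Pr_z[f(B,Bz)=z]\le q^r2^{-N}\le2^{-2n}$ by \eqref{eq:N}. The advantage is at least $1-\eta-2^{-2n}$, which exceeds $\frac14$ for large $n$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:lattice}]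
Take the parameters of Example~\ref{ex:concrete}. Theorem~\ref{thm:main} gives a distinguisher with advantage at least $\frac14$, on average over a uniform secret. Let $\theta$ be the fraction of secrets $s$ for which the advantage conditioned on $s$ is at least $\frac18$. An advantage is at most $1$, so $\frac14\le\theta+\frac18$, and $\theta\ge\frac18$. We now apply three results of Regev \cite{regev}. The average-case to worst-case lemma and the search-to-decision lemma of Section~4 of that paper, valid for prime $q\le\mathrm{poly}(n)$, turn a distinguisher of this kind first into one that works for every secret and then into an efficient algorithm that finds the secret. The main theorem states that if $\alpha q>2\sqrt n$, then an efficient algorithm for LWE with modulus $q$ and error rate $\alpha$ gives an efficient quantum algorithm for GapSVP and SIVP within $\tilde O(n/\alpha)$. Here $q\le2n^4$ is prime, $\alpha q=3\sqrt n>2\sqrt n$, and $n/\alpha=nq/(3\sqrt n)\le\frac23n^{4.5}$.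
\end{proof}

\section{Short certificates for both answers}\label{sec:np}

We now explain why the negative answer rests on LWE and not on $\mathrm{P}\ne\mathrm{NP}$. A set $S$ of inputs \emph{solves the promise problem for $k$} if every $(A,b)$ satisfying the promise lies in $S$ exactly when it is feasible. A \emph{Karp reduction} from a set $X$ to the promise problem is a polynomial-time map $f$ whose values satisfy the promise, such that $\xi\in X$ if and only if $f(\xi)$ is feasible. The promise problem is \emph{NP-hard under Cook reductions} if $\mathrm{NP}\subseteq\mathrm{P}^S$ for every $S$ that solves it, where $\mathrm{P}^S$ is the class of problems decided in polynomial time with an oracle for $S$. A \emph{separator} of a pair $(X,Y)$ of disjoint sets is a set $S$ with $X\subseteq S$ and $S\cap Y=\emptyset$, and $S$ is \emph{Turing-hard for NP} if $\mathrm{NP}\subseteq\mathrm{P}^S$. The conjecture of Even, Selman and Yacobi \cite{esy} says that every disjoint pair of NP sets has a separator that is not Turing-hard for NP.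

\begin{theorem}\label{thm:np}
Let $F$ be the set of feasible $(A,b)$, and let $I_k$ be the set of $(A,b)$ such that adding at most $k$ CG inequalities to $P$ gives $\emptyset$. For every $k$, $F$ and $I_k$ are disjoint sets in NP, and every separator of $(F,I_k)$ solves the promise problem for $k$. Consequently:
\begin{itemize}
\item[(i)] if some NP-complete problem Karp-reduces to the promise problem, then $\mathrm{NP}=\mathrm{coNP}$;
\item[(ii)] if the promise problem is NP-hard under Cook reductions, then the conjecture of Even, Selman and Yacobi fails.
\end{itemize}
\end{theorem}

\begin{proof}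
\emph{$F\in\mathrm{NP}$.} A rational system of linear inequalities with an integer solution has one of polynomial size \cite[Ch.~17]{schrijver}.

\emph{$I_k\in\mathrm{NP}$.} The natural certificate is the list of cuts. The difficulty is that the definition puts no bound on the size of the multipliers $\lambda$. We show that one may take $\lambda\in[0,1)^m$, which bounds the normal vector, and we let the verifier compute the right side by LP.

Multiplying a row of $(A,b)$ by a positive integer and dividing the corresponding multiplier by it leaves the set of CG inequalities unchanged, so we may assume that $A$ and $b$ are integral. If $P=\emptyset$, then $(A,b)\in I_k$ with no cut, and LP verifies this. Let $P\ne\emptyset$. The certificate consists of vectors $p_1,\dots,p_t\in\mathbb{Z}^d$, $t\le k$, whose $j$th entries have absolute value at most $\sum_l|A_{lj}|$; it has polynomial size. The verifier computes $\mu_i=\max_Pp_i^\top x$, requires each $\mu_i$ to be finite, and checks by LP that $\{x\in P:p_i^\top x\le\lfloor\mu_i\rfloor,\ i=1,\dots,t\}=\emptyset$.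

If the verifier accepts, then $(A,b)\in I_k$, because the inequalities $p_i^\top x\le\lfloor\mu_i\rfloor$ are CG inequalities by LP duality. Conversely, let CG inequalities with multipliers $\lambda_1,\dots,\lambda_t$, $t\le k$, give $\emptyset$. Split $\lambda=\lambda_i$ entrywise into integer and fractional parts, $\lambda=\lfloor\lambda\rfloor+\{\lambda\}$, and put $p_i^\top=\{\lambda\}^\top A$. This vector equals $\lambda^\top A-\lfloor\lambda\rfloor^\top A$, so it is integral, and it obeys the size bound since $\{\lambda\}\in[0,1)^m$. On $P$ we have $p_i^\top x\le\{\lambda\}^\top b$, so $\mu_i$ is finite and $\mu_i\le\{\lambda\}^\top b$. If $x\in P$ satisfies $p_i^\top x\le\lfloor\mu_i\rfloor$, then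
\[
\lambda^\top Ax=p_i^\top x+\lfloor\lambda\rfloor^\top Ax\le\lfloor\{\lambda\}^\top b\rfloor+\lfloor\lambda\rfloor^\top b=\lfloor\lambda^\top b\rfloor ,
\]
where the last step uses that $\lfloor\lambda\rfloor^\top b$ is an integer. So within $P$ each new cut implies the old one, the new cuts also give $\emptyset$, and the verifier accepts $p_1,\dots,p_t$.

\emph{Disjointness and separation.} CG inequalities hold at all integer points of $P$, so $F\cap I_k=\emptyset$. Let $(A,b)$ satisfy the promise for $k$. If it is feasible, it lies in $F$. If not, then $P_I=\emptyset$ is obtained by at most $k$ CG inequalities, and it lies in $I_k$. A separator contains it in the first case and not in the second.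

(i) Let $f$ be a Karp reduction from an NP-complete set $X$. If $\xi\notin X$, then $f(\xi)$ satisfies the promise and is infeasible, so $f(\xi)\in I_k$. If $\xi\in X$, then $f(\xi)\in F$, so $f(\xi)\notin I_k$. Thus the complement of $X$ is $f^{-1}(I_k)$ and lies in NP. The complement of every NP set reduces to the complement of $X$, so $\mathrm{coNP}\subseteq\mathrm{NP}$, and taking complements gives $\mathrm{NP}=\mathrm{coNP}$.

(ii) By hypothesis $\mathrm{NP}\subseteq\mathrm{P}^S$ for every $S$ solving the promise problem, in particular for every separator of $(F,I_k)$. So all separators of this disjoint pair of NP sets are Turing-hard for NP, contrary to the conjecture.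
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Cutting Planes and Integrality of Polyhedra: Structure and Complexity},
\texttt{https://kilthub.cmu.edu/ndownloader/files/17169929}.

\bibitem{esy}
Even, Selman and Yacobi, Inform.\ and Control 61, 1984.

\bibitem{regev}
Regev, \emph{On lattices, learning with errors, random linear codes, and cryptography}, J.~ACM 56(6), 2009.

\bibitem{schrijver}
Schrijver, \emph{Theory of Linear and Integer Programming}.

\end{thebibliography}
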